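# A productively $\alpha_4$-Fréchet space that is not $\alpha_3$, in ZFC

## 1. Convergence at a point: Fréchet spaces, $\alpha_i$-points, ideals, and $\mathfrak b$

All spaces are regular and $T_1$. We write $A\subseteq^*B$ if $A\setminus B$ is finite. For functions $f,g\in\omega^\omega$, $f<^*g$ and $f\le^*g$ mean that the inequality holds at all but finitely many $n$. "Almost all" means "all but finitely many". $\mathrm{Fin}$ is the family of finite subsets of the set under discussion, and $\mathfrak c=2^{\aleph_0}$.

**Definition (Fréchet).** A space $X$ is *Fréchet* (or *Fréchet–Urysohn*, $FU$) if whenever $x\in\overline A$, $A\subseteq X$, there are points $a_n\in A$ with $a_n\to x$.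

Every first countable space is Fréchet: if $(U_n)$ is a decreasing base at $x$, pick $a_n\in A\cap U_n$.

**Definition (sequences as sets).** A *sequence converging to $x$* is a countably infinite set $S\subseteq X\setminus\{x\}$ such that every neighborhood of $x$ contains almost all points of $S$.

One passage between the two kinds of sequences will be used constantly. If $a_n\to x$ and $a_n\neq x$ for all $n$, then no value $v$ is taken infinitely often, because by $T_1$ the set $X\setminus\{v\}$ is a neighborhood of $x$. So $\{a_n:n\in\omega\}$ is infinite, and it is a sequence converging to $x$ in the sense of the definition.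

**Definition ($\alpha_i$-points).** A point $x$ is an *$\alpha_i$-point* if for every countable family $\{S_n:n\in\omega\}$ of sequences converging to $x$ there is a sequence $S$ converging to $x$ such that

- ($\alpha_1$) $S_n\setminus S$ is finite for every $n$;
- ($\alpha_2$) $S\cap S_n$ is infinite for every $n$;
- ($\alpha_3$) $S\cap S_n$ is infinite for infinitely many $n$;
- ($\alpha_4$) $S\cap S_n\ne\emptyset$ for infinitely many $n$.

$X$ is an *$\alpha_i$-space* if all its points are $\alpha_i$-points, and *$\alpha_i$-$FU$* if it is also Fréchet.

Each condition implies the next. At an isolated point all four hold vacuously. A point $x$ with a decreasing countable base $(U_n)$ is an $\alpha_1$-point. Indeed, put $S=\bigcup_n(S_n\cap U_n)$. Each $S_n\setminus U_n$ is finite, and $S\setminus U_k\subseteq\bigcup_{n<k}(S_n\setminus U_k)$ is finite, so $S$ converges to $x$ and contains almost all of each $S_n$.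

**Definition (the space of an ideal).** Let $D$ be countably infinite and let $J$ be an ideal on $D$ with $\mathrm{Fin}\subseteq J$ and $D\notin J$. Then $X_J=D\cup\{\infty\}$ has the points of $D$ isolated and the sets $\{\infty\}\cup(D\setminus j)$, $j\in J$, as basic neighborhoods of $\infty$.

These basic neighborhoods are clopen, since their complements consist of isolated points, and each singleton $\{d\}$ is in $J$. So $X_J$ is zero-dimensional and $T_1$, hence regular. Two facts are read off from the definition:

- for $E\subseteq D$: $\infty\in\overline E$ if and only if $E\notin J$;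
- an infinite $c\subseteq D$ converges to $\infty$ if and only if $c\cap j$ is finite for every $j\in J$.

With $J=\mathrm{Fin}$ the space $X_J$ is one convergent sequence. For a less trivial example, and for most of these notes, let
$$D=\omega\times\omega,\qquad C_n=\{n\}\times\omega .$$
We call the $C_n$ *columns*, and we say that $a\subseteq D$ *has finite columns* if $a\cap C_n$ is finite for every $n$. Let $J_{\rm fan}$ be the ideal of all sets with finite columns, and call $X_{J_{\rm fan}}$ the *fan*. A set $E\subseteq D$ has $\infty$ in its closure iff some $E\cap C_n$ is infinite, and then $E\cap C_n$ converges to $\infty$. So the fan is Fréchet. It is not $\alpha_4$: each $C_n$ converges to $\infty$, but if $S$ meets infinitely many columns, one point from each of these columns gives an infinite member of $J_{\rm fan}$ inside $S$, so $S$ does not converge to $\infty$.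

**Definition (productively $\alpha_4$-$FU$).** A space $X$ is *productively $\alpha_4$-$FU$* if $X\times Y$ is Fréchet for every $\alpha_4$-$FU$ space $Y$.

A one-point space is an example, since $\{x\}\times Y$ is a copy of $Y$. The fan is not one. The space $\omega+1$ is first countable, hence $\alpha_4$-$FU$. Let $A=\{(d,n):d\in C_n,\ n\in\omega\}$, a subset of $X_{J_{\rm fan}}\times(\omega+1)$. Since $C_n$ converges to $\infty$ for each $n$, $(\infty,\omega)\in\overline A$. If $(d_k,n_k)\in A$ converged to $(\infty,\omega)$, then $n_k\to\omega$ and $d_k\in C_{n_k}$, so $\{d_k\}$ would be an infinite member of $J_{\rm fan}$ converging to $\infty$, which is impossible.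

**Definition (the bounding number).** $\mathfrak b$ is the least size of a subset of $\omega^\omega$ that is unbounded with respect to $\le^*$.

Any countable $\{g_i:i\in\omega\}$ is bounded by $g(n)=\max_{i\le n}g_i(n)$, so $\mathfrak b$ is uncountable. It is also regular (van Douwen, *The integers and topology*): if an unbounded family of size $\mathfrak b$ were a union of fewer than $\mathfrak b$ pieces, each of size less than $\mathfrak b$, we could bound each piece and then bound the bounds. We use two consequences: a countable subset of $\mathfrak b$ has supremum below $\mathfrak b$, and a countable union of sets of size $<\mathfrak b$ has size $<\mathfrak b$.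

**Definition (almost disjoint).** A family of infinite sets is *almost disjoint* if any two distinct members have finite intersection.

The rows $\{(n,m):n\in\omega\}$, $m\in\omega$, form an infinite almost disjoint (even disjoint) family of sets with finite columns.

## 2. From $\alpha_4$ to $\alpha_3$: the existence problem and the theorems

The question, from "Products of Fréchet Spaces", is this: *is there in ZFC a productively $\alpha_4$-$FU$ space that is not an $\alpha_3$-space?* A productively $\alpha_4$-$FU$ space is itself $\alpha_4$-$FU$ (take $Y$ a point in Proposition C, Section 12). So the question is whether being well behaved in all these products pushes a space from $\alpha_4$ up to $\alpha_3$. It does not.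

**Theorem A (ZFC).** There is a countable regular $T_1$ space $X=D\cup\{\infty\}$, all points of $D=\omega\times\omega$ being isolated, such that $X\times Y$ is Fréchet for every $\alpha_4$-$FU$ space $Y$, and $\infty$ is not an $\alpha_3$-point. The witness is $\{C_n:n\in\omega\}$: each $C_n$ converges to $\infty$, but every sequence converging to $\infty$ meets all but finitely many $C_n$ in a finite set.

**Theorem B (ZFC).** There is a compact Hausdorff separable space that is productively $\alpha_4$-$FU$ but not $\alpha_3$.

Sections 3–10 prove Theorem A and Section 11 proves Theorem B. Sections 12–14 prove Propositions C (products and powers) and D (bisequentiality) and Theorem E, which characterizes the spaces $X_J$ that are productively $\alpha_4$-$FU$.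

## 3. Diagonal sequences in $\alpha_4$-$FU$ spaces

The hypothesis on $Y$ will be used only through Fréchetness and the following lemma, which merges $\alpha_4$ and Fréchet into one diagonal statement.

**Lemma 1.** Let $Y$ be $\alpha_4$-$FU$, let $A_0\supseteq A_1\supseteq\cdots$ be subsets of $Y$, and let $y\in\bigcap_n\overline{A_n}$. Then there are $y_n\in A_n$ with $y_n\to y$. (The $y_n$ may equal $y$.)

*Proof.* If $y\in A_n$ for all $n$, let $y_n=y$. Otherwise there is $n_0$ with $y\notin A_n$ for all $n\ge n_0$. For such $n$, Fréchetness gives points of $A_n$ converging to $y$. They differ from $y$, so their range is an infinite set $S_n\subseteq A_n$ converging to $y$. Countably many infinite sets have pairwise disjoint infinite subsets: list all pairs $(n,i)$ and choose new points $p_{n,i}\in S_n$ one after the other. So let $S'_n\subseteq S_n$ be infinite and pairwise disjoint. By $\alpha_4$, applied to $\{S_n':n\ge n_0\}$, there are $S$ converging to $y$ and an infinite $K\subseteq[n_0,\omega)$ with $S\cap S_n'\neq\emptyset$ for $n\in K$. Pick $p_n\in S\cap S'_n$ for $n\in K$. These are distinct points of $S$,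 so $p_n\to y$ as $n\to\infty$ in $K$. For $m\ge n_0$ let $y_m=p_{\min(K\setminus m)}$. It is in $A_{\min(K\setminus m)}\subseteq A_m$. For $m<n_0$ choose $y_m\in A_m$ arbitrarily; $A_m\ne\emptyset$ because $y\in\overline{A_m}$. Then $y_m\to y$. $\square$

**Test case: first countable factors.** Let $P$ have a decreasing countable base $(U_n)$ at $p$, let $Y$ be $\alpha_4$-$FU$, and let $(p,y)\in\overline A$ with $A\subseteq P\times Y$. Apply Lemma 1 to $A_n=\{y':\exists q\in U_n\ (q,y')\in A\}$; each neighborhood $U_n\times V$ meets $A$, so $y\in\overline{A_n}$. We get $y_n\to y$ and $q_n\in U_n$ with $(q_n,y_n)\in A$, and $(q_n,y_n)\to(p,y)$. So first countable spaces are productively $\alpha_4$-$FU$. But they are $\alpha_1$, so they do not help us. The fan fails $\alpha_3$, but it fails $\alpha_4$ as well and is not productive. We need something between the two: its ideal must be smaller than $J_{\rm fan}$ but still destroy every set that is infinite on infinitely many columns.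

## 4. Almost disjoint families: richness, trimming, and what they give

Call $S\subseteq D$ *large* if $S\cap C_n$ is infinite for infinitely many $n$. We look for $J$ generated by an almost disjoint family of sets with finite columns. The next proposition isolates what the family has to satisfy; after it, everything up to Theorem A is combinatorics on $\omega\times\omega$.

For $A\subseteq D\times Y$ and $E\subseteq D$ put $A[E]=\{y':\exists d\in E\ (d,y')\in A\}$.

**Proposition 2.** Let $\{b_\nu:\nu\in I\}$ be infinite subsets of $D$ with finite columns, with $b_\nu\cap b_\mu$ finite for $\nu\neq\mu$. Let $J$ be the ideal generated by the $b_\nu$ and the finite sets.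

(R) If every large $S\subseteq D$ has infinite intersection with some $b_\nu$, then each $C_n$ converges to $\infty$ in $X_J$, and every sequence converging to $\infty$ meets all but finitely many $C_n$ in a finite set. In particular $\infty$ is not an $\alpha_3$-point.

(T) Suppose that for every infinite $M\subseteq I$ there are distinct $\nu_n\in M$ $(n\in\omega)$ and finite $s_n\subseteq b_{\nu_n}$ such that the sets $b_n'=b_{\nu_n}\setminus s_n$ are pairwise disjoint and for *every* $\mu\in M$ we have $b_\mu\cap b'_n=\emptyset$ for almost all $n$. Then $X_J$ is productively $\alpha_4$-$FU$.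

We call the hypotheses *richness* and *trimming*.

*Proof.* Every $j\in J$ is contained in a finite union of $b_\nu$'s and a finite set, so it has finite columns. Thus $D\notin J$, and $X_J$ is defined. An infinite $c\subseteq D$ converges to $\infty$ iff $c\cap b_\nu$ is finite for all $\nu$.

**Step 1: richness destroys $\alpha_3$.** Each $C_n$ converges to $\infty$ because all $b_\nu\cap C_n$ are finite. Suppose $S$ converges to $\infty$ and $S\cap C_n$ is infinite for infinitely many $n$. Then $S\subseteq D$ is large, so $S\cap b_\nu$ is infinite for some $\nu$, a contradiction.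

**Step 2: reducing Fréchetness of $X_J\times Y$ to sets over $D$.** Assume trimming. Let $Y$ be $\alpha_4$-$FU$, $A\subseteq X_J\times Y$ and $(p,y)\in\overline A$. If $p\in D$, then $p$ is isolated, so $y\in\overline{\{y':(p,y')\in A\}}$, and Fréchetness of $Y$ gives the required sequence. Let $p=\infty$. Then $(\infty,y)$ is in the closure of $A\cap(\{\infty\}\times Y)$ or of $A\cap(D\times Y)$. In the first case $y$ is in the closure of $\{y':(\infty,y')\in A\}$, and Fréchetness of $Y$ suffices again. So we may assume $A\subseteq D\times Y$. As every neighborhood $(\{\infty\}\cup(D\setminus j))\times V$ of $(\infty,y)$ meets $A$,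
$$y\in\overline{A[D\setminus j]}\qquad\text{for every }j\in J. \tag{1}$$

**Step 3: finding the dangerous $b_\mu$.** We shall find $(d_k,y_k)\in A$ with $y_k\to y$ using Lemma 1, and must make sure that $\{d_k\}$ is almost disjoint from every $b_\mu$. This step says which $\mu$ can cause trouble. Let
$$M=\{\nu\in I:\ y\in\overline{A[b_\nu\setminus t]}\ \text{ for every finite } t\subseteq D\}.$$
*Observation.* If $(d_k,y_k)\in A$, the $d_k$ are distinct, $y_k\to y$, and $b_\mu\cap\{d_k:k\in\omega\}$ is infinite, then $\mu\in M$. Indeed, for each finite $t$ infinitely many $d_k$ lie in $b_\mu\setminus t$, so infinitely many $y_k$ lie in $A[b_\mu\setminus t]$, and $y_k\to y$.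

**Step 4: $M$ finite.** Here we simply stay away from all dangerous sets. Let $j=\bigcup_{\nu\in M}b_\nu\in J$. Since $D\notin J$, $D\setminus j$ is infinite; enumerate it as $\{e_i:i<\omega\}$ and let $A_k=A[\{e_i:i\ge k\}]$. The complement of $\{e_i:i\ge k\}$ is $j$ together with a finite set, so $y\in\overline{A_k}$ by (1). Lemma 1 gives $y_k\in A_k$ with $y_k\to y$. Pick $d_k\in\{e_i:i\ge k\}$ with $(d_k,y_k)\in A$. No value is repeated infinitely often, so after passing to a subsequence the $d_k$ are distinct. If $b_\mu\cap\{d_k\}$ were infinite, then $\mu\in M$ by the Observation, so $b_\mu\subseteq j$, contradicting $d_k\notin j$. Hence $d_k\to\infty$ and $(d_k,y_k)\to(\infty,y)$.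

**Step 5: $M$ infinite.** Now we go along the dangerous sets, one point from each of infinitely many, and trimming keeps us away from all of them. Take $\nu_n$, $s_n$, $b_n'$ for this $M$, and let $A_k=A[\bigcup_{n\ge k}b_n']$. Since $\nu_k\in M$ and $s_k$ is finite, $y\in\overline{A[b_{\nu_k}\setminus s_k]}\subseteq\overline{A_k}$. Lemma 1 gives $y_k\in A_k$ with $y_k\to y$. Pick $n_k\ge k$ and $d_k\in b'_{n_k}$ with $(d_k,y_k)\in A$. Pass to a subsequence along which $n_k$ is strictly increasing; then the $d_k$ are distinct because the $b_n'$ are disjoint. Let $\mu\in I$. If $\mu\in M$, then $b_\mu$ meets only finitely many $b_n'$, so $b_\mu\cap\{d_k\}$ is finite. If $\mu\notin M$, it is finite by the Observation. Hence $d_k\to\infty$ and $(d_k,y_k)\to(\infty,y)$. $\square$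

## 5. Maximal families cannot be trimmed; fewer than $\mathfrak b$ tests can

The obvious way to get richness is maximality. By Zorn's lemma extend the family of rows to a family $\mathcal B$ maximal among the almost disjoint families of infinite sets with finite columns. Every infinite $a\subseteq D$ with finite columns then meets some $b\in\mathcal B$ in an infinite set. A large $S$ contains such an $a$ (one point from each of infinitely many columns), so $\mathcal B$ is rich.

It fails trimming, already for $M=$ everything. Given $b_n'$ as in (T), choose $d_n\in b_n'$ outside $C_0\cup\dots\cup C_n$; this is possible since $b_n'$ is infinite with finite columns. The set $\{d_n\}$ is infinite and has finite columns, so some $b_\mu$ contains infinitely many $d_n$ and meets infinitely many $b_n'$. And the failure is real, not a defect of Proposition 2: with $A=\{(d,n):d\in C_n\}\subseteq X_J\times(\omega+1)$ we have $(\infty,\omega)\in\overline A$, while a sequence $(d_k,n_k)\in A$ converging to $(\infty,\omega)$ would make $\{d_k\}$ an infinite set with finite columns converging to $\infty$, which maximality excludes. In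 Step 5 this is the case where every $b_\nu$ is dangerous and no choice of the $d_k$ escapes.

So the family must be thin enough that an infinite subfamily can be organized. The following lemma says how little organization is needed: to dodge a huge subfamily it is enough to dodge fewer than $\mathfrak b$ test sets that cover its members.

**Lemma 3.** Let $\{b_\nu:\nu\in M\}$ be infinite subsets of $D$ with pairwise finite intersections. Suppose there are distinct $\nu_n\in M$ and a family $\mathcal O$ of fewer than $\mathfrak b$ subsets of $D$ such that

(a) for each $o\in\mathcal O$, $b_{\nu_n}\cap o$ is finite for almost all $n$;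

(b) for each $\mu\in M$ there is $o\in\mathcal O$ with $b_\mu\subseteq^*o$.

Then there are finite $s_n\subseteq b_{\nu_n}$ such that the sets $b_n'=b_{\nu_n}\setminus s_n$ are pairwise disjoint and for every $\mu\in M$, $b_\mu\cap b_n'=\emptyset$ for almost all $n$.

*Proof.* Enumerate $D$ in type $\omega$. For $o\in\mathcal O$ let $g_o(n)$ be such that $b_{\nu_n}\cap o$ is contained in the first $g_o(n)$ points of $D$, with $g_o(n)=0$ for the finitely many $n$ for which $b_{\nu_n}\cap o$ is infinite. Since $|\mathcal O|<\mathfrak b$, there is $g$ with $g_o\le^*g$ for all $o\in\mathcal O$. Let $s_n$ consist of the points of $b_{\nu_n}$ among the first $g(n)$ points of $D$, together with $b_{\nu_n}\cap\bigcup_{m<n}b_{\nu_m}$. It is finite, and the $b_n'$ are pairwise disjoint. For $o\in\mathcal O$ and almost all $n$, $b_{\nu_n}\cap o$ lies among the first $g_o(n)\le g(n)$ points, so $b_n'\cap o=\emptyset$. Given $\mu\in M$, take $o$ with $b_\mu\subseteq^*o$. The finite set $b_\mu\setminus o$ meets only finitely many of the disjoint sets $b'_n$, and $b_n'\cap o=\emptyset$ for almost all $n$. So $b_\mu\cap b_n'=\emptyset$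 for almost all $n$. $\square$

## 6. A scale and the splitting of a partitioned set

Which test sets should we use? They must catch large sets. A countable family $\{h_n\}$ of sets with finite columns does not: remove from $C_i$ the finitely many points of $h_n\cap C_i$, $n\le i$, for every $i$. What remains is large, and it meets each $h_n$ only in columns $C_i$ with $i<n$, hence in a finite set. A family of length $\mathfrak b$ does catch them.

**The scale.** Fix nondecreasing $f_\xi\in\omega^\omega$ $(\xi<\mathfrak b)$ with $f_\xi<^*f_\eta$ for $\xi<\eta$ and $\{f_\xi:\xi<\mathfrak b\}$ unbounded. To get them, let $\{g_\xi:\xi<\mathfrak b\}$ be unbounded. At stage $\xi$ the family $\{f_\eta:\eta<\xi\}$ has size $<\mathfrak b$; let $h$ be a $\le^*$-bound of it, and put $f_\xi(n)=1+\max_{m\le n}\max(h(m),g_\xi(m))$.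

**Lemma 4.** For every infinite $N\subseteq\omega$ and $g:N\to\omega$ there is $\xi<\mathfrak b$ with $f_\xi(n)\ge g(n)$ for infinitely many $n\in N$.

*Proof.* Otherwise, for every $\xi$, $f_\xi(n)<g(n)$ for almost all $n\in N$. Write $n^+=\min(N\setminus n)$. As $f_\xi$ is nondecreasing, $f_\xi(n)\le f_\xi(n^+)<g(n^+)$ for almost all $n\in\omega$. So $n\mapsto g(n^+)$ bounds all $f_\xi$, a contradiction. $\square$

Let $R_\xi=\{(n,m):m\le f_\xi(n)\}$. It has finite columns. For $\xi<\eta$, $R_\xi\setminus R_\eta$ lies in the finitely many columns with $f_\xi(n)>f_\eta(n)$, so it is finite; and $(n,f_\eta(n))\in R_\eta\setminus R_\xi$ for almost all $n$.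

We will repeat the next construction inside smaller and smaller sets, so we state it for an arbitrary partitioned set. Let
$$\Lambda=\{\alpha<\mathfrak b:\mathrm{cf}(\alpha)=\omega\},$$
and for $\alpha\in\Lambda$ fix a strictly increasing sequence $\beta^\alpha_0<\beta_1^\alpha<\cdots$ cofinal in $\alpha$. For example, $\omega\in\Lambda$ with $\beta_i^\omega=i$.

**Definition (splitting).** Let $E$ be a countably infinite set with a partition $(P_i)_{i<\omega}$ into infinite sets. Fix a bijection $h:E\to\omega\times\omega$ with $h[P_i]=\{i\}\times\omega$, and put $R^E_\xi=h^{-1}[R_\xi]$. For $\alpha\in\Lambda$ let $E_\alpha=R^E_\alpha$ and, with $\beta_i=\beta_i^\alpha$,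
$$Q_i=\Big(R^E_\alpha\cap R^E_{\beta_i}\Big)\setminus\bigcup_{j<i}R^E_{\beta_j}. \tag{2}$$
Let $e_0,e_1,\dots$ (finitely or infinitely many) enumerate $E_\alpha\setminus\bigcup_iQ_i$, and let $P_i^\alpha=Q_i\cup\{e_i\}$, or $P_i^\alpha=Q_i$ if there is no $e_i$. A set $S\subseteq E$ is *large in $E$* if $S\cap P_i$ is infinite for infinitely many $i$; likewise $S\subseteq E_\alpha$ is large in $E_\alpha$ if $S\cap P_i^\alpha$ is infinite for infinitely many $i$.

The $Q_i$ are pairwise disjoint. They are infinite because for almost all $n$ we have $f_{\beta_j}(n)<f_{\beta_i}(n)<f_\alpha(n)$ for all $j<i$, and then $h^{-1}(n,f_{\beta_i}(n))\in Q_i$. So $(P^\alpha_i)_{i<\omega}$ is a partition of $E_\alpha$ into infinite sets, and the construction can be repeated in $E_\alpha$. For $E=D$, $P_i=C_i$, "large in $D$" means "large".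

**Lemma 5.** In this situation:

(i) $R^E_\xi\subseteq^*R^E_\eta$ for $\xi<\eta$, and $R^E_\xi\cap P_i$ is finite for all $\xi$ and $i$. In particular $E_\alpha\cap P_i$ is finite.

(ii) If $\beta<\alpha\in\Lambda$, then $R^E_\beta\cap E_\alpha\subseteq^*P_0^\alpha\cup\dots\cup P_i^\alpha$ for some $i$.

(iii) If $S$ is large in $E$, then $\{\alpha\in\Lambda:S\cap E_\alpha\text{ is large in }E_\alpha\}$ is unbounded in $\mathfrak b$.

*Proof.* (i) is the corresponding statement for the $R_\xi$, transported by $h$.

(ii) Take $i$ with $\beta\le\beta_i$. Then $R^E_\beta\subseteq^*R^E_{\beta_i}$. A point of $R^E_{\beta_i}\cap R^E_\alpha$ lies in $Q_j$ for the least $j$ with the point in $R^E_{\beta_j}$, and $j\le i$. So $R^E_{\beta_i}\cap R^E_\alpha\subseteq Q_0\cup\dots\cup Q_i$.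

(iii) **Step 1: above each $\beta$, $S$ is caught at a later stage.** We claim that for each $\beta<\mathfrak b$ there is $\xi<\mathfrak b$ with $S\cap(R^E_\xi\setminus R^E_\beta)$ infinite. Put $S'=h[S]$, let $N$ be the infinite set of those $n$ for which $S'\cap C_n$ is infinite, and for $n\in N$ let $g(n)=\min\{m>f_\beta(n):(n,m)\in S'\}$. By Lemma 4 some $f_\xi$ satisfies $f_\xi(n)\ge g(n)$ for infinitely many $n\in N$, and for these $n$ the point $(n,g(n))$ is in $S'\cap(R_\xi\setminus R_\beta)$. Let $\pi(\beta)$ be the least such $\xi$.

**Step 2: closing off under $\pi$.** Since $R^E_\xi\subseteq^*R^E_\beta$ for $\xi\le\beta$, we have $\pi(\beta)>\beta$. If $\beta\le\beta'$, then $R^E_\beta\subseteq^*R^E_{\beta'}$, so $S\cap(R^E_{\pi(\beta')}\setminus R^E_\beta)$ is infinite and $\pi(\beta)\le\pi(\beta')$. Given any $\beta<\mathfrak b$, let $\alpha=\sup_n\pi^n(\beta)$. It is $<\mathfrak b$ by regularity, it is in $\Lambda$ because the $\pi^n(\beta)$ strictly increase, and $\alpha>\beta$. If $\gamma<\alpha$, then $\gamma\le\pi^n(\beta)$ for some $n$, so $\pi(\gamma)\le\pi^{n+1}(\beta)<\alpha$. Thus $\pi[\alpha]\subseteq\alpha$,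 and such $\alpha$ are unbounded in $\mathfrak b$.

**Step 3: $S\cap E_\alpha$ is large whenever $\alpha\in\Lambda$ and $\pi[\alpha]\subseteq\alpha$.** Write $\beta_i=\beta_i^\alpha$. Given $i$, choose $k>i$ with $\pi(\beta_i)\le\beta_k$. Since $R^E_{\pi(\beta_i)}\subseteq^*R^E_{\beta_k}\subseteq^*R^E_\alpha$, the set
$$S\cap R^E_\alpha\cap(R^E_{\beta_k}\setminus R^E_{\beta_i})$$
is infinite. As in (ii) it is contained in $Q_0\cup\dots\cup Q_k$. For $j\le i$ the set $Q_j\setminus R^E_{\beta_i}\subseteq R^E_{\beta_j}\setminus R^E_{\beta_i}$ is finite. So $S\cap Q_j$ is infinite for some $j$ with $i<j\le k$. As $i$ was arbitrary and $Q_j\subseteq P_j^\alpha$, $S\cap E_\alpha$ is large in $E_\alpha$. $\square$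

## 7. One level of splitting when $\mathfrak b=\mathfrak c$, and where it stops

Suppose for the moment that $\mathfrak b=\mathfrak c$. Then one splitting of $D$ suffices, and it shows how the two requirements are balanced. Enumerate the large sets as $\{S_\nu:\nu<\mathfrak c\}$. By Lemma 5(iii) there are, at stage $\nu$, $\mathfrak b=\mathfrak c$ many $\alpha$ with $S_\nu\cap D_\alpha$ large in $D_\alpha$, so we can choose one, $\alpha_\nu$, different from all earlier ones. Let $b_\nu\subseteq S_\nu\cap D_{\alpha_\nu}$ be an infinite set with at most one point in each $P_i^{\alpha_\nu}$. Then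
$$b_\nu\subseteq R_{\alpha_\nu},\qquad b_\nu\cap R_\beta\text{ is finite for }\beta<\alpha_\nu ,$$
where $R_\xi$ is short for $R_\xi^D$; the second statement is Lemma 5(ii). So the $b_\nu$ have finite columns by Lemma 5(i). They are almost disjoint: if $\alpha_\nu<\alpha_\mu$, then $b_\nu\subseteq R_{\alpha_\nu}$, and $b_\mu\cap R_{\alpha_\nu}$ is finite. The family is rich since $b_\nu\subseteq S_\nu$.

It can be trimmed. Given an infinite $M$, take $\nu_n\in M$ with $\alpha_{\nu_n}$ strictly increasing and let $\alpha^*=\sup_n\alpha_{\nu_n}\in\Lambda$. Let $\mathcal O$ consist of $R_\beta$ $(\beta<\alpha^*)$, of $D\setminus R_{\alpha^*}$, and of $b_\mu$ for the at most one $\mu\in M$ with $\alpha_\mu=\alpha^*$. Then $|\mathcal O|<\mathfrak b$. Condition (a) of Lemma 3: $b_{\nu_n}\cap R_\beta$ is finite as soon as $\alpha_{\nu_n}>\beta$; $b_{\nu_n}\subseteq R_{\alpha_{\nu_n}}\subseteq^*R_{\alpha^*}$; and $b_{\nu_n}\cap b_\mu$ is finite as $\nu_n\ne\mu$. Condition (b): according to whether $\alpha_\mu$ is $<$, $>$ or $=\alpha^*$, $b_\mu$ is almost contained in $R_{\alpha_\mu}$, in $D\setminus R_{\alpha^*}$, or in itself.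 So Lemma 3 and Proposition 2 apply.

In ZFC we cannot use $\mathfrak b=\mathfrak c$. If $\mathfrak b<\mathfrak c$, there are $\mathfrak c$ large sets to list and at most $\mathfrak b$ labels $\alpha\in\Lambda$, so the recursion can run out of labels before it has treated every listed set. If we let different $b_\nu$ share a label $\alpha$, the sets $R_\xi$ no longer tell them apart: the argument for almost disjointness is gone, and if all indices in $M$ carry the same label there is no increasing sequence $\alpha_{\nu_n}$ to start from.

The way past this point is to separate the sets that share a label $\alpha$ by splitting $D_\alpha$ again, with its partition $(P_i^\alpha)$, and to go on through all finite levels. A label is then a branch $z\in\Lambda^\omega$, and there are at least $2^{\aleph_0}$ of those. Each trimming argument will use only the ordinals *below* the values of one branch, and these are fewer than $\mathfrak b$.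

## 8. The tree of splittings and its branches

For $\sigma\in\Lambda^{<\omega}$ we define by recursion on $|\sigma|$ an infinite set $D_\sigma\subseteq D$ and a partition $(P_i^\sigma)_{i<\omega}$ of $D_\sigma$ into infinite sets. Let $D_\emptyset=D$ and $P_i^\emptyset=C_i$. Given $D_\sigma$ and $(P_i^\sigma)$, apply the splitting of Section 6 to $E=D_\sigma$. Write $R_{\sigma,\xi}=R^{D_\sigma}_\xi$ for $\xi<\mathfrak b$, and for $\alpha\in\Lambda$ let
$$D_{\sigma\alpha}=R_{\sigma,\alpha}$$
with its partition $P_i^{\sigma\alpha}=(P_i^\sigma)^{\alpha}$ obtained from (2). Here $\sigma\alpha$ is $\sigma$ followed by $\alpha$. Lemma 5 now says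

$$D_{\sigma\alpha}\subseteq D_\sigma\quad\text{and}\quad D_{\sigma\alpha}\cap P_i^\sigma\text{ is finite for every }i, \tag{3}$$
$$\text{if }\beta<\alpha\in\Lambda\text{, then }R_{\sigma,\beta}\cap D_{\sigma\alpha}\subseteq^*P_0^{\sigma\alpha}\cup\dots\cup P_i^{\sigma\alpha}\text{ for some }i. \tag{4}$$

**Definition (sets along a branch).** For $z\in\Lambda^\omega$ let $\mathcal L_z$ be the set of all infinite $a\subseteq D$ with $a\subseteq^*D_{z|k}$ for all $k$.

For instance, the $D_{z|k}$ are infinite and decrease with $k$, so choosing distinct $a_k\in D_{z|k}$ gives $\{a_k:k\in\omega\}\in\mathcal L_z$.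

**Lemma 6.** Let $a\in\mathcal L_z$. Then

(i) $a$ has finite columns;

(ii) $a\subseteq^*R_{z|k,\,z(k)}$ for all $k$;

(iii) $a\cap R_{z|k,\,\beta}$ is finite for all $k$ and all $\beta<z(k)$.

Consequently, if $a\in\mathcal L_z$, $a'\in\mathcal L_{z'}$ and $z\ne z'$, then $a\cap a'$ is finite.

*Proof.* (i) $a\subseteq^*D_{z|1}$, and $D_{z|1}\cap C_n$ is finite by (3). (ii) $R_{z|k,z(k)}=D_{z|(k+1)}$. (iii) This is where the next level is needed. We have $a\subseteq^*D_{z|(k+2)}\subseteq D_{z|(k+1)}$. By (4), $R_{z|k,\beta}\cap D_{z|(k+1)}$ is almost contained in the union of finitely many $P_i^{z|(k+1)}$. By (3), each of these meets $D_{z|(k+2)}$ in a finite set. So $a\cap R_{z|k,\beta}$ is finite.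

For the last claim let $k$ be least with $z(k)\neq z'(k)$, say $z(k)<z'(k)$. Then $z|k=z'|k$, $a\subseteq^*R_{z|k,z(k)}$ by (ii), and $a'\cap R_{z|k,z(k)}$ is finite by (iii). $\square$

## 9. Every large set contains members of $\mathfrak c$ many branches

This section secures richness: the lemma provides enough branches to treat all large sets with pairwise different labels.

**Lemma 7.** If $S\subseteq D$ is large, then there are at least $\mathfrak c$ many $z\in\Lambda^\omega$ for which some $a\in\mathcal L_z$ satisfies $a\subseteq S$.

*Proof.* If $S\cap D_\sigma$ is large in $D_\sigma$, then by Lemma 5(iii) there are at least two $\alpha\in\Lambda$ for which $S\cap D_\sigma\cap D_{\sigma\alpha}=S\cap D_{\sigma\alpha}$ is large in $D_{\sigma\alpha}$. Starting from $\sigma=\emptyset$ and choosing two such $\alpha$ at every node, we get a copy of $2^{<\omega}$ inside the tree of those $\sigma$ for which $S\cap D_{\sigma|k}$ is large in $D_{\sigma|k}$ for all $k\le|\sigma|$. It has $2^{\aleph_0}$ infinite branches. For such a branch $z$ the sets $S\cap D_{z|k}$ are infinite and decreasing in $k$. Choose distinct $a_k\in S\cap D_{z|k}$.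 Then $a=\{a_k:k\in\omega\}\subseteq S$ and $a\setminus D_{z|k}\subseteq\{a_0,\dots,a_{k-1}\}$, so $a\in\mathcal L_z$. $\square$

**The family.** $D$ has $\mathfrak c$ subsets, so we can enumerate all large sets (repetitions do no harm) as $\{S_\nu:\nu<\mathfrak c\}$. At stage $\nu$ fewer than $\mathfrak c$ branches have been used, so by Lemma 7 we can choose
$$z_\nu\in\Lambda^\omega\setminus\{z_\mu:\mu<\nu\},\qquad b_\nu\in\mathcal L_{z_\nu},\quad b_\nu\subseteq S_\nu. \tag{5}$$
By Lemma 6 the $b_\nu$ have finite columns and pairwise finite intersections. The family is rich, because the infinite set $b_\nu$ is contained in $S_\nu$. Let $J$ be the ideal generated by the $b_\nu$ and the finite sets, and let $X=X_J$.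

## 10. Trimming the branch family; proof of Theorem A

**Lemma 8.** Let $M\subseteq\mathfrak c$ be infinite. There are distinct $\nu_n\in M$ $(n\in\omega)$ and finite $s_n\subseteq b_{\nu_n}$ such that the sets $b_n'=b_{\nu_n}\setminus s_n$ are pairwise disjoint and for every $\mu\in M$ we have $b_\mu\cap b_n'=\emptyset$ for almost all $n$.

*Proof.* By Lemma 3 it is enough to find distinct $\nu_n\in M$ and a family $\mathcal O$ of fewer than $\mathfrak b$ sets satisfying (a) and (b) there. For $\sigma\in\Lambda^{<\omega}$ let $M_\sigma=\{\nu\in M:\sigma\subset z_\nu\}$, where $\sigma\subset z$ means that $\sigma$ is an initial segment of $z$. Either the set of branches $\{z_\nu:\nu\in M\}$ spreads out at some node, with infinitely many immediate directions and finitely many branches in each, or it accumulates along one branch.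

**Case 1: there is $\sigma$ with $M_\sigma$ infinite and $M_{\sigma\alpha}$ finite for all $\alpha\in\Lambda$.** Here we argue as in Section 7 at the node $\sigma$ and add tests for the branches that do not pass through $\sigma$. Let $l=|\sigma|$. Since $M_\sigma=\bigcup_\alpha M_{\sigma\alpha}$, infinitely many $\alpha$ have $M_{\sigma\alpha}\ne\emptyset$. Choose such $\alpha_0<\alpha_1<\cdots$ and $\nu_n\in M_{\sigma\alpha_n}$. The $\nu_n$ are distinct. Let $\alpha^*=\sup_n\alpha_n$; it is in $\Lambda$. Let $\mathcal O$ consist of

1. $R_{\sigma|k,\beta}$ for $k<l$, $\beta<\sigma(k)$;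
2. $D\setminus R_{\sigma|k,\sigma(k)}$ for $k<l$;
3. $R_{\sigma,\beta}$ for $\beta<\alpha^*$;
4. $D\setminus R_{\sigma,\alpha^*}$;
5. $b_\mu$ for $\mu\in M_{\sigma\alpha^*}$ (finitely many).

Since $\sigma(k)$ and $\alpha^*$ are ordinals below $\mathfrak b$, $|\mathcal O|<\mathfrak b$.

*Condition (a).* For $k<l$ we have $z_{\nu_n}|k=\sigma|k$ and $z_{\nu_n}(k)=\sigma(k)$. So $b_{\nu_n}$ has finite intersection with the sets in 1 by Lemma 6(iii), and with those in 2 by Lemma 6(ii), for all $n$. For $R_{\sigma,\beta}$ in 3, use Lemma 6(iii) for all $n$ with $\alpha_n>\beta$, that is, for almost all $n$; note $z_{\nu_n}(l)=\alpha_n$. For 4, $b_{\nu_n}\subseteq^*R_{\sigma,\alpha_n}\subseteq^*R_{\sigma,\alpha^*}$. For 5, $\alpha_n\neq\alpha^*$, so $\nu_n\ne\mu$ and $b_{\nu_n}\cap b_\mu$ is finite.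

*Condition (b).* Let $\mu\in M$. If $\sigma\not\subset z_\mu$, let $k<l$ be least with $z_\mu(k)\neq\sigma(k)$. If $z_\mu(k)<\sigma(k)$, then $b_\mu\subseteq^*R_{\sigma|k,z_\mu(k)}$ by Lemma 6(ii), a set from 1. If $z_\mu(k)>\sigma(k)$, then $b_\mu\cap R_{\sigma|k,\sigma(k)}$ is finite by Lemma 6(iii), so $b_\mu$ is almost contained in a set from 2. Now let $\sigma\subset z_\mu$. If $z_\mu(l)<\alpha^*$, then $b_\mu\subseteq^*R_{\sigma,z_\mu(l)}$, a set from 3. If $z_\mu(l)>\alpha^*$, then $b_\mu\cap R_{\sigma,\alpha^*}$ is finite, so $b_\mu\subseteq^*D\setminus R_{\sigma,\alpha^*}$, the set from 4. If $z_\mu(l)=\alpha^*$, then $\mu\in M_{\sigma\alpha^*}$ and $b_\mu$ itself is in 5.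

**Case 2: there is no such $\sigma$.** Here we follow a branch of accumulation and test against it at every level. Since $M_\emptyset=M$ is infinite, and every $\sigma$ with $M_\sigma$ infinite has some $\alpha$ with $M_{\sigma\alpha}$ infinite, there is $z\in\Lambda^\omega$ with $M_{z|k}$ infinite for all $k$. Choose distinct $\nu_n\in M_{z|n}$ with $z_{\nu_n}\ne z$; as the $z_\nu$ are distinct, the last condition excludes at most one index. Let $\mathcal O$ consist of all $R_{z|k,\beta}$ ($k<\omega$, $\beta<z(k)$), all $D\setminus R_{z|k,z(k)}$ ($k<\omega$), and $b_\mu$ for the at most one $\mu\in M$ with $z_\mu=z$. This is a countable union of sets of size $<\mathfrak b$, so $|\mathcal O|<\mathfrak b$ because $\mathfrak b$ is regular and uncountable.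

*Condition (a).* For a test set with index $k$ and $n>k$ we have $z_{\nu_n}|k=z|k$ and $z_{\nu_n}(k)=z(k)$, so $b_{\nu_n}$ has finite intersection with $R_{z|k,\beta}$, $\beta<z(k)$, by Lemma 6(iii), and with $D\setminus R_{z|k,z(k)}$ by Lemma 6(ii). For $b_\mu$ with $z_\mu=z$, $\nu_n\ne\mu$, and almost disjointness applies.

*Condition (b).* Let $\mu\in M$. If $z_\mu=z$, then $b_\mu\in\mathcal O$. Otherwise let $k$ be least with $z_\mu(k)\ne z(k)$. If $z_\mu(k)<z(k)$, then $b_\mu\subseteq^*R_{z|k,z_\mu(k)}\in\mathcal O$. If $z_\mu(k)>z(k)$, then $b_\mu\cap R_{z|k,z(k)}$ is finite and $b_\mu\subseteq^*D\setminus R_{z|k,z(k)}\in\mathcal O$. $\square$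

**Proof of Theorem A.** The family $\{b_\nu:\nu<\mathfrak c\}$ from (5) is almost disjoint with finite columns, it is rich, and by Lemma 8 it can be trimmed. Proposition 2 gives both assertions for $X=X_J$, which is countable, regular and $T_1$. $\blacksquare$

## 11. The one-point compactification of the $\Psi$-space of the family

*Proof of Theorem B.* We make the $b_\nu$ converge to new points and compactify.

**Step 1: the space.** Let $\Psi=D\cup\mathfrak c$ (a disjoint union), with points of $D$ isolated and basic neighborhoods $\{\nu\}\cup(b_\nu\setminus t)$, $t$ finite, of $\nu<\mathfrak c$. These neighborhoods are compact, and $\Psi$ is Hausdorff because the $b_\nu$ are almost disjoint. It is not compact, since $\mathfrak c$ is an infinite closed discrete subset. Let $K=\Psi\cup\{\infty\}$ be its one-point compactification. It is compact Hausdorff, hence regular and $T_1$. Every compact subset of $\Psi$ is covered by finitely many basic open sets, so basic neighborhoods of $\infty$ are the complements of the compact open sets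
$$t\cup\bigcup_{\nu\in u}(\{\nu\}\cup b_\nu),\qquad t\subseteq D,\ u\subseteq\mathfrak c\ \text{finite}. \tag{6}$$
Their traces on $D$ are the sets $D\setminus(t\cup\bigcup_{\nu\in u}b_\nu)$, so the subspace $D\cup\{\infty\}$ is exactly $X$. Each $\nu$ is in the closure of $b_\nu$, and $\infty\in\overline D$, so the countable set $D$ is dense and $K$ is separable.

**Step 2: $K$ is not $\alpha_3$ at $\infty$.** The $C_n$ converge to $\infty$. If $S$ converges to $\infty$ in $K$ and meets infinitely many $C_n$ in infinite sets, then so does $S\cap D$, which is a sequence converging to $\infty$ in $X$. This contradicts Theorem A.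

**Step 3: products at points $p\neq\infty$.** Let $Y$ be $\alpha_4$-$FU$, $A\subseteq K\times Y$, $(p,y)\in\overline A$. If $p\neq\infty$, then $p$ has a decreasing countable base, and the test case of Section 3 gives the sequence.

**Step 4: products at $\infty$.** Let $p=\infty$. Then $(\infty,y)$ is in the closure of the part of $A$ over $D$, over $\{\infty\}$, or over $\mathfrak c$. The first case is Theorem A for $X=D\cup\{\infty\}$, the second is Fréchetness of $Y$. So let $A\subseteq\mathfrak c\times Y$, and write $A[E]=\{y':\exists\nu\in E\ (\nu,y')\in A\}$ for $E\subseteq\mathfrak c$. By (6), the traces on $\mathfrak c$ of basic neighborhoods of $\infty$ are the cofinite sets. Let $M'=\{\nu<\mathfrak c:y\in\overline{A[\{\nu\}]}\}$.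

If $M'$ is infinite, take distinct $\nu_n\in M'$ and apply Lemma 1 to $A[\{\nu_n:n\ge k\}]$, $k\in\omega$. We get $(\nu_{n_k},y_k)\in A$ with $n_k\ge k$ and $y_k\to y$. Along a subsequence the $\nu_{n_k}$ are distinct, so $\nu_{n_k}\to\infty$.

If $M'$ is finite, then $y\in\overline{A[\mathfrak c\setminus M']}$, because the complement of $\bigcup_{\nu\in M'}(\{\nu\}\cup b_\nu)$ is a neighborhood of $\infty$. By Fréchetness of $Y$ there are $(\mu_k,y_k)\in A$ with $\mu_k\notin M'$ and $y_k\to y$. No value $\mu$ is taken infinitely often by $\mu_k$, since then $y\in\overline{A[\{\mu\}]}$ and $\mu\in M'$. So every cofinite subset of $\mathfrak c$ contains almost all $\mu_k$, and $\mu_k\to\infty$. $\blacksquare$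

## 12. Products with productively $\alpha_4$-$FU$ spaces and finite powers

**Definition (strongly Fréchet).** $Z$ is *strongly Fréchet* if the conclusion of Lemma 1 holds in $Z$: whenever $A_0\supseteq A_1\supseteq\cdots$ and $x\in\bigcap_n\overline{A_n}$, there are $x_n\in A_n$ with $x_n\to x$.

By Lemma 1, $\alpha_4$-$FU$ spaces are strongly Fréchet. The fan is not: for $A_k=\bigcup_{n\ge k}C_n$, points $d_k\in A_k$ form a set meeting infinitely many columns, which cannot converge to $\infty$.

**Proposition C.** If $P$ is productively $\alpha_4$-$FU$ and $Y$ is $\alpha_4$-$FU$, then $P\times Y$ is $\alpha_4$-$FU$. Hence all finite powers of $X$ and of $K$ are productively $\alpha_4$-$FU$, and they are not $\alpha_3$. (Powers have exponent at least $1$.)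

*Proof.* **Step 1: strongly Fréchet implies $\alpha_4$-$FU$.** So with Lemma 1 the two notions agree. Taking all $A_n$ equal gives Fréchet. Let $S_n$ be sequences converging to $x$ and put $A_k=\bigcup_{n\ge k}S_n$. There are $x_k\in S_{n_k}$ with $n_k\ge k$ and $x_k\to x$. Since $x_k\neq x$, the set $\{x_k\}$ is infinite and converges to $x$, and it meets infinitely many $S_n$ because $n_k\to\infty$.

**Step 2: first countable factors preserve strong Fréchetness.** Let $Y$ be strongly Fréchet and $Z$ first countable, let $A_n\subseteq Y\times Z$ decrease with $(y,z)\in\bigcap_n\overline{A_n}$, and let $(U_n)$ be a decreasing base at $z$. The projections $B_n$ of $A_n\cap(Y\times U_n)$ to $Y$ decrease, and $y\in\overline{B_n}$ for all $n$. So there are $y_n\in B_n$ with $y_n\to y$, and $z_n\in U_n$ with $(y_n,z_n)\in A_n$; then $(y_n,z_n)\to(y,z)$.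

**Step 3: $P\times Y$ is strongly Fréchet.** The factor $\omega+1$ converts a decreasing sequence of sets into one set. By Lemma 1 and Steps 1 and 2, $Y\times(\omega+1)$ is $\alpha_4$-$FU$, so $P\times Y\times(\omega+1)$ is Fréchet. Let $A_n\subseteq P\times Y$ decrease and $q\in\bigcap_n\overline{A_n}$. Then $(q,\omega)$ is in the closure of $\bigcup_nA_n\times\{n\}$, so there are $(q_k,n_k)\to(q,\omega)$ in this union, that is, $q_k\in A_{n_k}$, $q_k\to q$ and $n_k\to\omega$. Pass to a subsequence with $n_k$ strictly increasing. Then $n_k\ge k$ and $q_k\in A_{n_k}\subseteq A_k$. By Step 1, $P\times Y$ is $\alpha_4$-$FU$.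

**Step 4: powers.** Let $P$ be $X$ or $K$. If $P^m$ is productively $\alpha_4$-$FU$ and $Y$ is $\alpha_4$-$FU$, then $P^m\times Y$ is $\alpha_4$-$FU$ by the first part, so $P^{m+1}\times Y=P\times(P^m\times Y)$ is Fréchet. By induction all finite powers are productively $\alpha_4$-$FU$. The property $\alpha_3$ is hereditary: for sequences $S_n$ in a subspace, intersect the $S$ obtained in the whole space with the subspace. Since $P^m$ contains a copy of $P$, it is not $\alpha_3$. $\square$

## 13. Bisequential spaces are $\alpha_3$

**Definition (bisequential).** A space is *bisequential at $x$* if for every ultrafilter $u\to x$ there are decreasing $A_k\in u$ such that every neighborhood of $x$ contains some $A_k$. It is *bisequential* if this holds at every point.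

First countable spaces are bisequential: a decreasing base $(U_k)$ at $x$ is contained in every ultrafilter converging to $x$, so $A_k=U_k$ works.

**Proposition D.** Every bisequential space is $\alpha_3$; hence $X$ and $K$ are not bisequential.

*Proof.* Let $S_n$ $(n\in\omega)$ be sequences converging to $x$. Passing to infinite subsets we may assume that they are pairwise disjoint. Let $U_n\ni S_n$ be nonprincipal ultrafilters on the space and $V$ a nonprincipal ultrafilter on $\omega$. Then
$$u=\{A:\{n:A\in U_n\}\in V\}$$
is an ultrafilter. A neighborhood $W$ of $x$ contains almost all of each $S_n$, so $W\in U_n$ for all $n$, and $W\in u$; thus $u\to x$. Take $A_k\in u$ as in the definition. For each $k$ the set $\{n:A_k\in U_n\}$ is in $V$, hence infinite, and for these $n$ the set $A_k\cap S_n\in U_n$ is infinite. So we can choose $n_0<n_1<\cdots$ with $S_k'=A_k\cap S_{n_k}$ infinite. Let $S=\bigcup_kS'_k$. A neighborhood $W$ of $x$ contains some $A_{k_0}$, hence $S'_k$ for all $k\ge k_0$, and it contains almost all of each $S_k'$. So $S$ converges to $x$, and it meets infinitely many $S_n$ in infinite sets. The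 statement about $X$ and $K$ follows from Theorem A and Section 11. $\square$

## 14. A criterion for the spaces $X_J$

In this section $D$ is any countable set.

**Definition ($\alpha_4$-ideals, bounded ideals).** An ideal $H\supseteq\mathrm{Fin}$ on $D$ is an *$\alpha_4$-ideal* if for all pairwise disjoint infinite $h_n\in H$ $(n\in\omega)$ some $h\in H$ meets infinitely many $h_n$. For an ideal $J$, $H\subseteq J$ is *bounded* (in $J$) if there is $j\in J$ with $h\subseteq^*j$ for all $h\in H$.

On $\omega\times\omega$, the ideal $J_{\rm fan}$ is an $\alpha_4$-ideal: pick $d_n\in h_n$ outside the first $n$ columns, and $\{d_n\}\in J_{\rm fan}$. It is not bounded in itself: any $j\in J_{\rm fan}$ is disjoint from some infinite set with finite columns. In contrast, the sets almost contained in finitely many columns form an ideal that is not an $\alpha_4$-ideal, as $h_n=C_n$ shows.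

**Theorem E.** Let $J\not\ni D$ be an ideal on a countable set $D$ containing the finite sets. Then $X_J$ is productively $\alpha_4$-$FU$ if and only if $X_J$ is Fréchet and every $\alpha_4$-ideal $H\subseteq J$ is bounded, i.e. there is $j\in J$ with $h\subseteq^*j$ for all $h\in H$.

For the fan, $H=J_{\rm fan}$ is unbounded, in agreement with Section 1.

*Proof of ($\Leftarrow$).* Let $Y$ be $\alpha_4$-$FU$. As in Step 2 of Proposition 2, which used nothing special about $J$, it suffices to treat $A\subseteq D\times Y$ with $(\infty,y)\in\overline A$, and then (1) holds. Instead of indices $\nu$ we now collect all sets along which $y$ is approached hereditarily. Let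
$$H=\{h\subseteq D:\ y\in\overline{A[h']}\ \text{ for all infinite } h'\subseteq h\}.$$
$H$ is closed under subsets and contains $\mathrm{Fin}$ vacuously. If $h_1,h_2\in H$ and $h'\subseteq h_1\cup h_2$ is infinite, then some $h'\cap h_i$ is infinite, and $y\in\overline{A[h'\cap h_i]}\subseteq\overline{A[h']}$. So $H$ is an ideal (possibly containing $D$). We also note:
$$\text{if }(d_k,y_k)\in A,\ \text{the }d_k\text{ are distinct and }y_k\to y,\text{ then }\{d_k:k\in\omega\}\in H, \tag{7}$$
because an infinite $h'\subseteq\{d_k\}$ contains infinitely many $d_k$, so $A[h']$ contains infinitely many terms $y_k$.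

**Step 1: if $H\not\subseteq J$, we find the sequence.** Let $h\in H\setminus J$. Then $\infty\in\overline h$, and Fréchetness of $X_J$ gives an infinite $c=\{c_i:i\in\omega\}\subseteq h$, enumerated without repetition, converging to $\infty$. Since $\{c_i:i\ge k\}$ is an infinite subset of $h$, $y\in\overline{A[\{c_i:i\ge k\}]}$ for all $k$. Lemma 1 yields $y_k\to y$ and $d_k\in\{c_i:i\ge k\}$ with $(d_k,y_k)\in A$. Then $d_k\to\infty$ and $(d_k,y_k)\to(\infty,y)$.

**Step 2: $H\subseteq J$ is impossible.** Suppose $H\subseteq J$. We first show that $H$ is an $\alpha_4$-ideal. Let $h_n\in H$ be pairwise disjoint and infinite. Then $y\in\overline{A[\bigcup_{n\ge k}h_n]}$ for all $k$, so Lemma 1 gives $y_k\to y$ and $d_k\in h_{n_k}$, $n_k\ge k$, with $(d_k,y_k)\in A$. Thin out so that $n_k$ is strictly increasing; the $d_k$ are then distinct. By (7), $\{d_k\}\in H$, and it meets infinitely many $h_n$.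

So by hypothesis there is $j\in J$ with $h\subseteq^*j$ for all $h\in H$. Enumerate $D=\{e_i:i<\omega\}$. By (1), $y\in\overline{A[D\setminus(j\cup\{e_i:i<k\})]}$ for all $k$. Lemma 1 gives $y_k\to y$ and $d_k\in D\setminus(j\cup\{e_i:i<k\})$ with $(d_k,y_k)\in A$. No value is repeated infinitely often, so we may thin out to distinct $d_k$. By (7), $\{d_k\}\in H$, but it is infinite and disjoint from $j$, a contradiction.

*Proof of ($\Rightarrow$).* $X_J$ is Fréchet (take $Y$ a point). Suppose that $H\subseteq J$ is an unbounded $\alpha_4$-ideal. We build an $\alpha_4$-$FU$ space $Y$ with $X_J\times Y$ not Fréchet.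

**Step 1: the space $Y$.** Let $H^\perp=\{k\subseteq D:k\cap h\text{ is finite for all }h\in H\}$, an ideal containing $\mathrm{Fin}$. Let $Y=D\cup\{y\}$ have the points of $D$ isolated and basic neighborhoods $\{y\}\cup(D\setminus k)$, $k\in H^\perp$, of $y$. As for $X_J$, $Y$ is regular and $T_1$. Every infinite $h\in H$ converges to $y$. Conversely, if an infinite $c\subseteq D$ converges to $y$, then $c\notin H^\perp$, since otherwise $\{y\}\cup(D\setminus c)$ would be a neighborhood of $y$ missing $c$.

**Step 2: $Y$ is Fréchet.** Only $y$ needs checking. If $E\subseteq D$ and $y\in\overline E$, then $E\notin H^\perp$, so $E\cap h$ is infinite for some $h\in H$, and $E\cap h\in H$ converges to $y$.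

**Step 3: $Y$ is $\alpha_4$.** Let $S_n$ converge to $y$. By Step 1, $S_n\notin H^\perp$, so $S_n$ contains an infinite set of the form $S_n\cap h\in H$. Shrink these to pairwise disjoint infinite $h_n\in H$ with $h_n\subseteq S_n$. As $H$ is an $\alpha_4$-ideal, some $h\in H$ meets infinitely many $h_n$. By disjointness $h$ is infinite, so it converges to $y$, and it meets infinitely many $S_n$.

**Step 4: the diagonal shows that $X_J\times Y$ is not Fréchet.** Let $\Delta=\{(d,d):d\in D\}$. If $(\infty,y)\notin\overline\Delta$, there are $j\in J$ and $k\in H^\perp$ with $(D\setminus j)\cap(D\setminus k)=\emptyset$, that is, $D=j\cup k$. For every $h\in H$, $h\cap k$ is finite, so $h\subseteq^*j$. This contradicts the unboundedness of $H$. So $(\infty,y)\in\overline\Delta$. Suppose $(d_n,d_n)\to(\infty,y)$. Then $c=\{d_n:n\in\omega\}$ is infinite and converges to $\infty$ in $X_J$ and to $y$ in $Y$. By Step 1, $c\notin H^\perp$, so $c\cap h$ is infinite for some $h\in H\subseteq J$. But a set converging to $\infty$ in $X_J$ has finite intersection with every member of $J$, a contradiction. So no sequence in $\Delta$ converges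 to $(\infty,y)$, and $X_J\times Y$ is not Fréchet. $\blacksquare$
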